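# Unitaries far from all short products of exponentials in simple C$^*$-algebras

Throughout, cohomology is singular with coefficients in $\mathbb Q$, $\mathrm{Herm}_r\cong\mathbb R^{r^2}$ is the real vector space of self-adjoint $r\times r$ matrices, and $S^1=[0,1]/\{0\sim 1\}$. For $r\ge 2$ we regard $U(2)\subset U(r)$ via $w\mapsto w\oplus 1_{r-2}$.

## 1. A loop of unitaries over the sphere, and the unitary on a cone

Let $S^2=\mathbb{CP}^1$ be the space of lines in $\mathbb C^2$. For $y\in S^2$ let $q(y)\in M_2$ be the orthogonal projection onto the line $y$, and put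
$$\ell(y,\tau)=1+(e^{2\pi i\tau}-1)\,q(y)=\exp\big(2\pi i\tau\, q(y)\big)\in U(2),\qquad \tau\in[0,1].$$
For each $y$ this is a loop in $U(2)$ starting and ending at $1$: it turns once around the circle on the line $y$ and does nothing on $y^\perp$.

Now take $N\ge 1$, let $B_N=(S^2)^N$, and multiply $N$ independent copies:
$$g(y_1,\dots,y_N,\tau)=\prod_{i=1}^N\ell(y_i,\tau)\in U(2),\qquad g(a,0)=g(a,1)=1\quad(a\in B_N).$$
Let $Y_N=B_N\times[0,1]/B_N\times\{0\}$ be the cone over $B_N$, with $B_N$ embedded as $B_N\times\{1\}$. Define
$$u_N:Y_N\to U(2),\quad u_N([a,s])=g(a,s),\qquad \kappa_\tau:Y_N\to Y_N,\quad \kappa_\tau([a,s])=[a,\tau s].$$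
Since $g(a,0)=1$ for all $a$, the map $u_N$ is well defined and continuous on the quotient. It equals $1$ at the vertex, and it equals $1$ on $B_N$ because $g(a,1)=1$. The map $\kappa_\tau$ shrinks the cone to its vertex, jointly continuously in $\tau$ and the point. Hence $\tau\mapsto u_N\circ\kappa_\tau$ is a norm-continuous path of unitaries in $M_2(C(Y_N))$ from $1$ to $u_N$.

What is $u_N$ for? It is connected to $1$, and in fact it is visibly a product of $N$ exponentials:
$$u_N([a,s])=\prod_{i=1}^N\exp\big(i\cdot 2\pi s\,q(y_i)\big),$$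
where each exponent $2\pi s\,q(y_i)$ is a continuous self-adjoint function on $Y_N$ (it tends to $0$ at the vertex). For $N=1$ the unitary $u_1$ is a single exponential. We shall see that when $N$ is large, $u_N$ is as far as two unitaries can be from every product of $n$ exponentials, with $n$ small compared to $N$, and that this survives in suitable *simple* C$^*$-algebras.

## 2. Exponential rank, and what will be proved

For a unital C$^*$-algebra $A$, let $U_0(A)$ be the identity component of its unitary group.

**Definition (C$^*$ exponential rank).** Write $\operatorname{cer}(A)\le n$ if every $u\in U_0(A)$ is a product $\prod_{j=1}^n\exp(ih_j)$ with $h_j\in A$ self-adjoint, and $\operatorname{cer}(A)\le n+\varepsilon$ if every $u\in U_0(A)$ is a norm limit of such products of $n$ exponentials. Then $\operatorname{cer}(A)$ is the least value of this kind in the ordered set $1<1+\varepsilon<2<2+\varepsilon<\cdots<\infty$. (For nonunital $A$ one uses the unitization; all our algebras are unital.)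

So $\operatorname{cer}(A)\le 1+\varepsilon$ means that the exponentials $\exp(ih)$ are dense in $U_0(A)$. The following standard lemma makes the ordering sensible.

**Lemma 1.** Let $A$ be a unital C$^*$-algebra. (a) A unitary $w$ with $\|w-1\|<2$ is $\exp(ih)$ for a self-adjoint $h$. (b) Every $u\in U_0(A)$ is a finite product of exponentials. (c) If $u$ is unitary and $\|u-v\|<2$ for a product $v$ of $n$ exponentials, then $u$ is a product of $n+1$ exponentials.

**Proof.** (a) Since $w$ is normal, $\|w-1\|<2$ says that $-1\notin\operatorname{sp}(w)$. The principal logarithm is continuous on $\operatorname{sp}(w)$ with values in $i(-\pi,\pi)$, so $h=-i\log w$ works. (b) By (a), the unitary group is locally path connected, so $u$ is joined to $1$ by a path; subdivide it as $1=w_0,\dots,w_m=u$ with $\|w_{j-1}^*w_j-1\|<2$ and apply (a) to each factor of $u=\prod_j w_{j-1}^*w_j$. (c) We have $\|v^*u-1\|=\|u-v\|<2$, so $u=v\cdot(v^*u)$ and (a) applies to $v^*u$. $\square$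

Two cases can be done by hand. In $M_k(\mathbb C)$ every unitary is diagonalizable, hence an exponential, so $\operatorname{cer}=1$. In $C(X)$, $X$ compact, Lemma 1(b) writes $u\in U_0$ as $\prod_j\exp(ih_j)$; the $h_j$ commute, so $u=\exp(i\sum_j h_j)$ and again $\operatorname{cer}=1$. Trouble can only come from noncommutativity that varies over a space, as for $u_N$.

The question, taken from the paper "Reduction Of Exponential Rank In Direct Limits Of C-Algebras", is whether any *simple* C$^*$-algebra has $\operatorname{cer}(A)>1+\varepsilon$. An *AH algebra* is for us an inductive limit of algebras of the form $pM_K(C(X))p$, with $X$ a finite CW complex and $p$ a projection in $M_K(C(X))$. For example, if $p$ has range a vector bundle $E$, then $pM_K(C(X))p\cong\Gamma(\operatorname{End}E)$, the C$^*$-algebra of continuous sections of $\operatorname{End}E$ for a Hermitian bundle $E$; if $E=X\times\mathbb C^2$ this is $M_2(C(X))$. Every Hermitian bundle over a finite CW complex is a summand of a trivial one, so every $\Gamma(\operatorname{End}E)$ arises.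

**Theorem A.** There is a unital separable simple AH algebra $A$ and $u\in U_0(A)$ with $\|u-\exp(ih)\|=2$ for every self-adjoint $h\in A$. Hence $\operatorname{cer}(A)>1+\varepsilon$.

**Theorem B.** There is a unital separable simple AH algebra $A$ such that for every $n\ge 1$ there is $u_n\in U_0(A)$ with
$$\Big\|u_n-\prod_{l=1}^n\exp(ih_l)\Big\|=2\quad\text{for all self-adjoint }h_1,\dots,h_n\in A.$$
Hence $\operatorname{cer}(A)=\infty$.

The constant $2$ is optimal, since $\|u-v\|\le 2$ for any unitaries. For the same reason, "distance $2$" below always means that we must exclude distance $<2$.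

## 3. A degree-2 class for families of loops in $U(r)$

We need an invariant that sees the loops $\ell$. A family of loops over $S$ is a map $S\times S^1\to U(r)$; we pull back a class of degree $3$ and integrate over the circle.

**Lemma 2.** Let $r\ge 2$, and let $\rho:U(2)\to S^3$ be the map taking a matrix to its first column. Then $H^2(U(r))=0$ and there is $\sigma\in H^3(U(r))$ with $\sigma|_{U(2)}=\rho^*[S^3]^*$. If $\mu:U(r)\times U(r)\to U(r)$ is multiplication, then $\mu^*\sigma=\mathrm{pr}_1^*\sigma+\mathrm{pr}_2^*\sigma$.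

**Proof.** The map $U(2)\to S^3\times S^1$, $w\mapsto(\rho(w),\det w)$, is a homeomorphism: a unitary with first column $(\zeta_1,\zeta_2)$ and determinant $D$ has second column $D(-\bar\zeta_2,\bar\zeta_1)$. By Künneth, $H^2(U(2))=0$ and $H^3(U(2))=\mathbb Q\,\rho^*[S^3]^*$.

For $s\ge 3$ the fibration $U(s-1)\to U(s)\to S^{2s-1}$ gives $\pi_j(U(s),U(s-1))\cong\pi_j(S^{2s-1})=0$ for $1\le j\le 4$, since $2s-1\ge 5$. So the pair is $4$-connected, its relative homology and hence its relative rational cohomology vanish in degrees $\le 4$, and the long exact sequence shows that $H^j(U(s))\to H^j(U(s-1))$ is an isomorphism for $j\le 3$. Composing for $s=r,r-1,\dots,3$, we get $H^j(U(r))\cong H^j(U(2))$ for $j\le 3$, which gives the first two claims.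

Since $H^1\otimes H^2$ and $H^2\otimes H^1$ vanish, Künneth gives $H^3(U(r)\times U(r))=H^3\otimes 1\,\oplus\,1\otimes H^3$. So $\mu^*\sigma=\mathrm{pr}_1^*\sigma_1+\mathrm{pr}_2^*\sigma_2$ for some $\sigma_1,\sigma_2$. Restricting to $U(r)\times\{1\}$ and $\{1\}\times U(r)$, where $\mu$ is the identity, gives $\sigma_1=\sigma_2=\sigma$. $\square$

**Definition (the class $x$).** Let $\theta$ generate $H^1(S^1)$. For a space $S$ and a map $\varphi:S\times S^1\to U(r)$, Künneth gives $H^3(S\times S^1)=H^3(S)\times 1\oplus H^2(S)\times\theta$, and $x(\varphi)\in H^2(S)$ is defined by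
$$\varphi^*\sigma=\mathrm{pr}_S^*(\cdot)+x(\varphi)\times\theta .$$

**Lemma 3.** (a) $x(\varphi\circ(f\times\mathrm{id}))=f^*x(\varphi)$ for $f:S'\to S$. (b) $x(\varphi\psi)=x(\varphi)+x(\psi)$ for the pointwise product $\varphi\psi$.

**Proof.** (a) The Künneth decomposition is natural. (b) We have $\varphi\psi=\mu\circ(\varphi,\psi)$, so $(\varphi\psi)^*\sigma=\varphi^*\sigma+\psi^*\sigma$ by Lemma 2; compare the coefficients of $\theta$. $\square$

**Lemma 4.** $x(\ell)\ne 0$ in $H^2(S^2)$. Consequently $x(g)=\lambda\sum_{i=1}^N\mathrm{pr}_i^*[S^2]^*$ with $\lambda\in\mathbb Q\setminus\{0\}$, and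
$$x(g)^N=\lambda^N N!\,[B_N]^*\ne 0. \tag{1}$$

**Proof.** We show that $f=\rho\circ\ell:S^2\times S^1\to S^3$ has degree $\pm1$. Then $\ell^*\sigma=f^*[S^3]^*$ is $\pm$ a generator of $H^3(S^2\times S^1)=H^2(S^2)\times\theta$, so $x(\ell)\ne 0$. This also holds when $\ell$ is viewed as a map to $U(r)$, because $\sigma|_{U(2)}=\rho^*[S^3]^*$.

If the line $y$ is spanned by the unit vector $(\zeta_1,\zeta_2)$, the first column of $q(y)$ is $(|\zeta_1|^2,\bar\zeta_1\zeta_2)$. With $\phi=2\pi\tau$ we get
$$f=\big(1+(e^{i\phi}-1)|\zeta_1|^2,\ (e^{i\phi}-1)\bar\zeta_1\zeta_2\big).$$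
Let us find the preimages of $(0,1)$. The first entry forces $\zeta_1\neq 0$ and $e^{i\phi}-1=-1/|\zeta_1|^2$, which is real and nonzero; so $e^{i\phi}=-1$ and $|\zeta_1|^2=\tfrac12$. The second entry then gives $\bar\zeta_1\zeta_2=-\tfrac12$. The numbers $|\zeta_1|^2$ and $\bar\zeta_1\zeta_2$ determine $q(y)$, hence $y$, so there is exactly one preimage.

Near it use the coordinates $\nu=|\zeta_1|^2$, $\psi=\arg(\bar\zeta_1\zeta_2)$ on $S^2$, and $\phi$ on the circle:
$$f_1=1+(e^{i\phi}-1)\nu,\qquad f_2=(e^{i\phi}-1)\sqrt{\nu(1-\nu)}\,e^{i\psi}.$$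
At the point ($\nu=\tfrac12$, $\psi=\phi=\pi$) one computes
$$\partial_\nu f=(-2,\,0),\qquad \partial_\phi f=\big(-\tfrac i2,\ \tfrac i2\big),\qquad \partial_\psi f=(0,\,i).$$
These three vectors are a real basis of $T_{(0,1)}S^3=\mathbb C\oplus i\mathbb R$. So $(0,1)$ is a regular value with one preimage, and $\deg f=\pm 1$.

For $g$, Lemma 3 gives $x(g)=\sum_i\mathrm{pr}_i^*x(\ell)$, that is, the stated formula with $x(\ell)=\lambda[S^2]^*$. The classes $\mathrm{pr}_i^*[S^2]^*$ commute and have square zero, so in the $N$-th power only the products of all $N$ of them survive, each of the $N!$ orderings once. $\square$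

The next lemma is the reason why exponentials are constrained. If $\prod_l e^{ic_l}$ is not too far from $1$, the path $\tau\mapsto\prod_l e^{i\tau c_l}$ can be closed up into a loop canonically, and all loops so obtained form one universal family over a parameter space of dimension $nr^2$.

For $\omega\in U(r)$ with $\|\omega-1\|<2$, i.e. $-1\notin\operatorname{sp}(\omega)$, let $L(\omega)$ be the logarithm with spectrum in $i(-\pi,\pi)$. By holomorphic functional calculus $L$ is continuous in $\omega$; it is skew-adjoint, and $e^{-L(\omega)}=\omega^*$.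

**Lemma 5.** Let
$$M=\Big\{(c_l)\in\mathrm{Herm}_r^n:\big\|\textstyle\prod_{l=1}^n e^{ic_l}-1\big\|<2\Big\},\qquad \Psi\big((c_l),\tau\big)=\prod_{l=1}^n e^{i\tau c_l}\cdot e^{-\tau L(\prod_l e^{ic_l})}.$$
Then $\Psi$ defines a map $M\times S^1\to U(r)$, and $x(\Psi)^N=0$ whenever $2N\ge nr^2$.

**Proof.** $\Psi$ is $1$ at $\tau=0$, and at $\tau=1$ it is $\omega\omega^*=1$ with $\omega=\prod_l e^{ic_l}$. So it descends to $M\times S^1$. The set $M$ is open in $\mathrm{Herm}_r^n\cong\mathbb R^D$, $D=nr^2$. Each component of $M$ is a noncompact connected $D$-manifold (a nonempty compact open subset of $\mathbb R^D$ would be open and closed, hence all of $\mathbb R^D$). So $H_k(M)=0$ for $k\ge D$ (Hatcher, *Algebraic Topology*, Prop. 3.29, applied to each component), and $H^k(M)=\operatorname{Hom}(H_k(M),\mathbb Q)=0$ for $k\ge D$. Finally $x(\Psi)^N\in H^{2N}(M)$ and $2N\ge D$. $\square$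

Two small examples. For $n=1$ and scalars ($r=1$), the same formula has $M=\mathbb R\setminus\pi(2\mathbb Z+1)$, and on the interval around $2\pi k$ it gives $\Psi(c,\tau)=e^{2\pi ik\tau}$, a loop of winding number $k$. For $n=1$, $r=2$, the points $2\pi q(y)$, $y\in S^2$, lie in $M$, and $\Psi(2\pi q(y),\tau)=\ell(y,\tau)$; so $x(\Psi)\ne0$ and only its square is forced to vanish. This fits with $u_1$ being an exponential: no obstruction can exist for $N=1$.

## 4. The cone unitary in a matrix algebra over its own cone

We first work over $Y_N$ alone, with no simplicity in sight.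

**Proposition 6.** Let $n\ge 1$, $r\ge 2$, $2N\ge nr^2$, $Y=Y_N$ and $u=u_N\oplus 1_{r-2}\in M_r(C(Y))$. Then $\|u-\prod_{l=1}^n\exp(i\alpha_l)\|=2$ for all self-adjoint $\alpha_1,\dots,\alpha_n\in M_r(C(Y))$.

**Proof.** Suppose the norm is $<2$ and put $v=\prod_l\exp(i\alpha_l)$. Then $\|u(z)^*v(z)-1\|<2$ at every $z\in Y$, and
$$\tilde v(z,\tau)=\prod_l e^{i\tau\alpha_l(z)}\cdot e^{-\tau L(u(z)^*v(z))}$$
is a path in $\tau$ from $1$ to $v v^*u=u(z)$. We have a second such path, $u(\kappa_\tau z)$. Comparing them, $\delta(z,\tau)=u(\kappa_\tau z)^*\tilde v(z,\tau)$ is $1$ for $\tau=0,1$, hence a map $Y\times S^1\to U(r)$. Since $Y$ is contractible, $x(\delta)\in H^2(Y)=0$.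

Restrict to $B=B_N\subset Y$. There $u=1$, so $\tilde v(z,\tau)=\Psi\big((\alpha_l(z)),\tau\big)$, and $x(\tilde v|_B)^N=0$ by Lemma 5 and naturality. On the other hand $u(\kappa_\tau[a,1])=g(a,\tau)$, so $\tilde v=g\cdot\delta$ on $B\times S^1$ and $x(\tilde v|_B)=x(g)+x(\delta)|_B=x(g)$. So $x(g)^N=0$, contradicting (1). $\square$

The smallest case is $n=1$, $r=2$, $N=2$: the unitary $u_2$ over the cone on $S^2\times S^2$ is a product of two exponentials but has distance $2$ from each single one. The algebra $M_2(C(Y_2))$ is of course far from simple. Its closed ideals come from closed subsets of $Y_2$.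

## 5. Trivial blocks wash the obstruction out

The usual way to force simplicity in a limit is to use connecting maps $a\mapsto a\oplus a(x_i)$, which add a point evaluation as a new constant block, with the points $x_i$ getting dense. A nonzero $a$ is eventually evaluated at a point where it is nonzero, and so becomes nonzero everywhere. The sensible first attempt is to start from $u_N$ and apply such maps.

The matrix size $r$ then grows while $N$ stays fixed, so the inequality $2N\ge nr^2$ is soon lost and Proposition 6 no longer applies. One could hope to restrict attention to the corner $\mathbb C^2$, but a corner of an exponential is not the exponential of the corner: for $h=\begin{pmatrix}0&\pi/2\\ \pi/2&0\end{pmatrix}$ we get $\exp(ih)=\begin{pmatrix}0&i\\ i&0\end{pmatrix}$, whose corner is $0$, whereas $h$ has corner $0$ and $e^{i0}=1$. Nor is this a matter of a better proof, at least for $n\geq 4$: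

**Proposition 7.** Let $Y$ be compact and let $u:Y\to U(r)$ be joined to $1$ by a path of unitaries in $M_r(C(Y))$. For every $\eta>0$ and all sufficiently large $k$, the unitary $u\oplus 1_k\in M_{r+k}(C(Y))$ is within $\eta$ of a product of four exponentials.

**Proof.** For any unitary $w$,
$$\begin{pmatrix}w&0\\0&w^*\end{pmatrix}=\begin{pmatrix}0&w\\w^*&0\end{pmatrix}\begin{pmatrix}0&1\\1&0\end{pmatrix}$$
is a product of two self-adjoint unitaries, and a self-adjoint unitary $S$ is the exponential $\exp\big(i\pi(1-S)/2\big)$. So $w\oplus w^*$ is a product of two exponentials. Now choose $1=w_0,w_1,\dots,w_m=u$ along the path with $\|w_j-w_{j-1}\|<\eta$, and let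
$$Z_1=\operatorname{diag}(w_m,w_{m-1}^*,\ w_{m-1},w_{m-2}^*,\ \dots,\ w_1,w_0^*),$$
$$Z_2=\operatorname{diag}(1,\ w_{m-1},w_{m-1}^*,\ \dots,\ w_1,w_1^*,\ w_0).$$
Both have $2m$ blocks, and $Z_1Z_2=\operatorname{diag}(u,1,\dots,1)$. Here $Z_2$ is a product of two exponentials, since $w_0=1$ and its other blocks come in pairs $w_j\oplus w_j^*$. And $Z_1$ is within $\eta$ of $\operatorname{diag}(w_m,w_m^*,w_{m-1},w_{m-1}^*,\dots,w_1,w_1^*)$, also a product of two exponentials. This proves the claim for $k=(2m-1)r$; for larger $k$ add further blocks $1=e^0$. $\square$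

With trivial point-evaluation blocks, the image of $u$ at a late stage is $u\oplus c$ with $c$ a constant unitary matrix, so $u\oplus c=(u\oplus 1)\exp\big(i(0\oplus c')\big)$ for a constant self-adjoint $c'$. It is therefore arbitrarily close to a product of five exponentials. In Proposition 7 the off-diagonal entries of the exponents, such as those of $\begin{pmatrix}0&w\\w^*&0\end{pmatrix}$, do all the work, and they never vanish. We must make that impossible.

## 6. Sections of sums of tautological bundles vanish in degree one

Let $\xi$ be the tautological line bundle on $\mathbb{CP}^m$; $c_1(\xi)^m$ generates $H^{2m}(\mathbb{CP}^m)$. Suppose that we tensor the new blocks with tautological bundles over projective spaces. If $h$ is a self-adjoint section of $\operatorname{End}(\mathbb C^r\oplus G)$ over $Y\times P$, with $G=\bigoplus_j\mathbb C^{k_j}\otimes\xi_j$ over $P=\prod_j\mathbb{CP}^{d_j}$, its off-diagonal block is a section of $\operatorname{Hom}(\mathbb C^r,G)\cong G^{\oplus r}$, a sum of line bundles $\xi_j$. Take $n$ such $h$'s: their off-diagonal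 blocks together form a section $\beta$ of $G^{\oplus rn}$. If the numbers are chosen so that
$$d_j=rnk_j\quad\text{for all }j,$$
then $G^{\oplus rn}$ has complex rank $d=\sum_j d_j=\dim_{\mathbb C}P$, and its Euler class $\prod_jc_1(\xi_j)^{d_j}$ generates $H^{2d}(P)$. So $\beta$ must vanish somewhere on each slice $\{z\}\times P$, because a bundle with a nowhere zero section has Euler class $0$. On the zero set $T$ of $\beta$, all the $h$'s are block diagonal, and the corner of $\prod\exp(ih_l)$ *is* the product of the exponentials of the corners.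

Here is the model case. On $\mathbb{CP}^d$, let $q(p)$ be the projection of $\mathbb C^{d+1}$ onto the line $p$, and let $\beta(p)=(q(p)e_1,\dots,q(p)e_d)$, a section of $\xi^{\oplus d}$. It vanishes exactly when $p\perp e_1,\dots,e_d$, that is, at the single point $p=\mathbb Ce_{d+1}$. So, over $Y\times\mathbb{CP}^d$, the zero set is a copy $T=Y\times\{\mathbb Ce_{d+1}\}$ of $Y$. Similarly, for $d=1$ and $f:Y\to\mathbb C^2\setminus0$, the section $q(p)f(z)$ vanishes exactly on the graph of $z\mapsto f(z)^\perp$, again a copy of $Y$. In such cases one repeats the proof of Proposition 6 on $T$.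

In general $T$ is an arbitrary closed set, with no reason to be contractible, and the step "$x(\delta)\in H^2(Y)=0$" of Proposition 6 breaks down over $T$. What remains true is that $T$ behaves cohomologically as a cycle which maps to $Y$ with nonzero degree, and the class of $\delta$ pushes forward to zero because $H^*(Y\times P)$ has nothing above degree $2d$. The proof makes this precise with a localized Euler class. We recall the ingredients.

For a complex bundle $\mathcal H$ of rank $d$ over a space, the *Thom class* is a class $t\in H^{2d}(\mathcal H,\mathcal H\setminus 0)$ restricting to the orientation generator on each fiber. The *Euler class* $e(\mathcal H)$ is the pullback by the zero section of the image of $t$ in $H^{2d}(\mathcal H)$. It is natural, multiplicative for direct sums, and $e(\xi)=c_1(\xi)$ for a line bundle. For $d=0$ we have $\mathcal H\setminus 0=\emptyset$ and $t=1$.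

## 7. The obstruction over $Y\times P$

**Proposition 8.** Let $n\ge 1$, $r\ge 2$, $2N\ge nr^2$. Let $Y=Y_N$ and $u=u_N\oplus1_{r-2}:Y\to U(r)$. Let $J$ be a finite (possibly empty) set, $k_j\ge1$, $d_j=rnk_j$ for $j\in J$, $P=\prod_{j\in J}\mathbb{CP}^{d_j}$, $G=\bigoplus_{j\in J}\mathbb C^{k_j}\otimes\xi_j$ over $P$, and $E=\mathbb C^r\oplus G$ over $Y\times P$ (pulled back). Let $U\in\Gamma(\operatorname{End}E)$ be a unitary of the form $U=(u\circ\mathrm{pr}_Y)\oplus U'$. Then $\|U-\prod_{l=1}^n\exp(ih_l)\|=2$ for all self-adjoint $h_1,\dots,h_n\in\Gamma(\operatorname{End}E)$.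

For $J=\emptyset$ this is Proposition 6. The proof is by contradiction: suppose from now on that the norm is $<2$ for certain $h_l$. Write $u$ also for $u\circ\mathrm{pr}_Y$, and write points of $Y\times P$ as $b=(z,p)$.

**Step 1: the set where everything is block diagonal.** *This step cuts the problem down to $r\times r$ matrices near a closed set $T$.* With respect to $E=\mathbb C^r\oplus G$ write
$$h_l=\begin{pmatrix}\alpha_l&\beta_l^*\\ \beta_l&\gamma_l\end{pmatrix},\qquad \alpha_l:Y\times P\to\mathrm{Herm}_r,\quad\beta_l\in\Gamma(\operatorname{Hom}(\mathbb C^r,G)).$$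
Let $\mathcal H=\bigoplus_{l=1}^n\operatorname{Hom}(\mathbb C^r,G)\cong G^{\oplus rn}\cong\bigoplus_j\xi_j^{\oplus rnk_j}$. It is pulled back from $P$ and has complex rank $d=\sum_jrnk_j=\sum_jd_j=\dim_{\mathbb C}P$. Let $\beta=(\beta_1,\dots,\beta_n)\in\Gamma(\mathcal H)$ and let $T=\beta^{-1}(0)$, a closed subset of $Y\times P$. Put $v=\prod_l\exp(i\alpha_l):Y\times P\to U(r)$ and
$$O=\{b\in Y\times P:\|v(b)-u(b)\|<2\},$$
an open set. At $b\in T$ every $h_l(b)$ is block diagonal, so $\prod_l\exp(ih_l(b))=v(b)\oplus(\cdots)$, and $v(b)-u(b)$ is a corner of $\prod_l\exp(ih_l(b))-U(b)$. Its norm is therefore $<2$. So $T\subset O$.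

**Step 2: comparing two paths over $O$.** *This step produces the family of loops $\delta$ of Proposition 6, now only over $O$.* For $b=(z,p)\in O$ we have $\|u(b)^*v(b)-1\|<2$, so we may set, for $\tau\in[0,1]$,
$$\tilde v(b,\tau)=e^{i\tau\alpha_1(b)}\cdots e^{i\tau\alpha_n(b)}\,e^{-\tau L(u(b)^*v(b))},\qquad \delta(b,\tau)=u(\kappa_\tau z)^*\,\tilde v(b,\tau).$$
Then $\tilde v(b,0)=1$ and $\tilde v(b,1)=v(b)v(b)^*u(b)=u(b)$, while $u(\kappa_0z)=1$ and $u(\kappa_1z)=u(z)$. So $\delta(b,0)=\delta(b,1)=1$, and $\delta$ is a map $O\times S^1\to U(r)$. Put $x_\delta=x(\delta)\in H^2(O)$. In contrast to Proposition 6, we do not know that $x_\delta=0$.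

**Step 3: what happens over the base of the cone.** *This step turns the dimension bound of Lemma 5 into an equation on $O_B=O\cap(B\times P)$, where $B=B_N$.* On $O_B$ we have $u=1$, so $\tilde v(b,1)=1$ and $\tilde v$ is a map $O_B\times S^1\to U(r)$. Since $u(\kappa_\tau[a,1])=g(a,\tau)$, we have $\tilde v=g\cdot\delta$ on $O_B\times S^1$, and Lemma 3 gives
$$x(\tilde v|_{O_B})=\mathrm{pr}_B^*x(g)+x_\delta|_{O_B}. \tag{2}$$
For $b\in O_B$ we also have $\|\prod_le^{i\alpha_l(b)}-1\|<2$, so $b\mapsto(\alpha_l(b))$ maps $O_B$ to $M$, and $\tilde v(b,\tau)=\Psi\big((\alpha_l(b)),\tau\big)$. By naturality and Lemma 5 (here $2N\ge nr^2$ is used),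
$$x(\tilde v|_{O_B})^N=0. \tag{3}$$
All classes have even degree and commute, so (2) and (3) give
$$\sum_{i=0}^N\binom Ni\,\mathrm{pr}_B^*x(g)^i\cup(x_\delta|_{O_B})^{N-i}=0\quad\text{in }H^{2N}(O_B). \tag{4}$$

**Step 4: the localized Euler class.** *This step moves classes from the unknown sets $O$ and $O_B$ to the known spaces $Y\times P$ and $B\times P$.* Let $t\in H^{2d}(\mathcal H,\mathcal H\setminus0)$ be the Thom class. The section $\beta$ is a map of pairs $(O,O\setminus T)\to(\mathcal H,\mathcal H\setminus 0)$; let $e=(\beta|_O)^*t\in H^{2d}(O,O\setminus T)$. For $c\in H^k(O)$ let $\Lambda(c)\in H^{k+2d}(Y\times P)$ be the image of $c\cup e$ under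
$$H^{k+2d}(O,O\setminus T)\;\cong\; H^{k+2d}(Y\times P,\,Y\times P\setminus T)\;\longrightarrow\; H^{k+2d}(Y\times P).$$
The isomorphism is excision: we cut out the closed set $Y\times P\setminus O$, which lies in the open set $Y\times P\setminus T$. This is where $T\subset O$ is used. In the same way, with $T_B=T\cap(B\times P)$ and $e_B=(\beta|_{O_B})^*t$, define $\Lambda_B(c)\in H^{k+2d}(B\times P)$ for $c\in H^k(O_B)$. Both maps are linear. We need three properties.

(i) $\Lambda(c)|_{B\times P}=\Lambda_B(c|_{O_B})$ for $c\in H^*(O)$. Indeed $e$ restricts to $e_B$, and the excision and forgetful maps commute with restriction along the inclusion $B\times P\subset Y\times P$, which carries the triple $B\times P$, $O_B$, $T_B$ into $Y\times P$, $O$, $T$.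

(ii) $\Lambda_B(a|_{O_B}\cup c)=a\cup\Lambda_B(c)$ for $a\in H^*(B\times P)$. Indeed the restriction $H^*(B\times P,B\times P\setminus T_B)\to H^*(O_B,O_B\setminus T_B)$, whose inverse occurs in $\Lambda_B$, satisfies $(a\cup z)|=a|\cup z|$, and the forgetful map to $H^*(B\times P)$ is linear over $H^*(B\times P)$.

(iii) $\Lambda_B(1)=e(\mathcal H)|_{B\times P}$. Indeed the class in $H^{2d}(B\times P,B\times P\setminus T_B)$ corresponding to $e_B$ is $(\beta|_{B\times P})^*t$. Its image in $H^{2d}(B\times P)$ is the pullback by $\beta|_{B\times P}$ of the image of $t$ in $H^{2d}(\mathcal H)$. As a map to the total space, $\beta$ is homotopic to the zero section through $\epsilon\beta$, $\epsilon\in[0,1]$, so this pullback is the Euler class.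

**Step 5: the contradiction.** *This step kills all terms of (4) except one, which is visibly nonzero.* Apply $\Lambda_B$ to (4) and use (ii) with $a=\mathrm{pr}_B^*x(g)^i$, then (i) with $c=x_\delta^{N-i}$:
$$\sum_{i=0}^N\binom Ni\,\mathrm{pr}_B^*x(g)^i\cup\Lambda\big(x_\delta^{N-i}\big)\big|_{B\times P}=0 .$$
For $i<N$,
$$\Lambda\big(x_\delta^{N-i}\big)\in H^{2d+2(N-i)}(Y\times P)\cong H^{2d+2(N-i)}(P)=0,$$
because $Y$ is contractible and $\dim_{\mathbb R}P=2d$. Here it is essential that $x_\delta$ lives over $O\subset Y\times P$ and not only over $O_B$. For $i=N$ we have $\Lambda(1)|_{B\times P}=\Lambda_B(1)=e(\mathcal H)|_{B\times P}$ by (i) and (iii). So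
$$x(g)^N\times e(\mathcal H)=0\quad\text{in }H^{2N+2d}(B\times P). \tag{5}$$
But $x(g)^N=\lambda^NN!\,[B]^*\ne0$ by (1), and $e(\mathcal H)=\prod_jc_1(\xi_j)^{rnk_j}=\prod_jc_1(\xi_j)^{d_j}$ generates $H^{2d}(P)$. By Künneth the product in (5) is nonzero, a contradiction. So the norm is at least $2$, and it is at most $2$ since both elements are unitary. $\square$

Note that the condition $2N\ge nr^2$ involves only $r$, the size of the block that carries $u$. The rank of $G$ is unrestricted, provided that the projective spaces have the matching dimensions $d_j=rnk_j$.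

## 8. Simple limits with twisted point evaluations

We now build limits in which Proposition 8 applies at every stage. The form of the inductive system is that of Villadsen, *On the stable rank of simple C$^*$-algebras* (J. Amer. Math. Soc. 1999); everything needed about it is proved here.

Let $X_1$ be a finite CW complex and $X_{i+1}=X_i\times F_i$ with $F_i=\mathbb{CP}^{m_i}\times Y'_{i+1}$, where $Y'_{i+1}$ is a finite CW complex, possibly a point. Let $\pi_{l,i}:X_l\to X_i$, $l\ge i$, be the projections; they are surjective.

**Lemma 9.** One can choose points $x_i\in X_i$ such that for every $i$ and every nonempty open $V\subset X_i$ there is $l\ge i$ with $\pi_{l,i}(x_l)\in V$.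

**Proof.** Let $(V_{i,s})_{s\ge1}$ be a countable base of nonempty open sets of $X_i$. Enumerate the pairs $(i,s)$ by increasing $i+s$, and for equal $i+s$ by increasing $i$. The pair $(i,s)$ is then preceded by at least $i-1$ others, so the enumeration $l\mapsto(i(l),s(l))$ is a bijection with $i(l)\le l$. Pick $x_l\in\pi_{l,i(l)}^{-1}(V_{i(l),s(l)})$. Given $V\subset X_i$, choose $s$ with $V_{i,s}\subset V$ and $l$ with $(i(l),s(l))=(i,s)$. $\square$

Fix such points. Let $E_1=X_1\times\mathbb C^2$ and, over $X_{i+1}=X_i\times F_i$,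
$$E_{i+1}=\pi_{i+1,i}^*E_i\oplus\big((E_i)_{x_i}\otimes\xi_i\big),$$
where $(E_i)_{x_i}$ is the fixed fiber and $\xi_i$ is the tautological bundle on $\mathbb{CP}^{m_i}$. The rank doubles at each step, so $\operatorname{rank}E_i=2^i$. Put $A_i=\Gamma(\operatorname{End}E_i)$ and
$$\Phi_i:A_i\to A_{i+1},\qquad\Phi_i(a)=\pi_{i+1,i}^*a\oplus\big(a(x_i)\otimes1_{\xi_i}\big).$$
This is a unital $*$-homomorphism, and it is injective since $\pi_{i+1,i}$ is surjective. Let $A=\varinjlim A_i$ and view $A_i\subset A$. The $X_i$ are compact and metrizable, so each $A_i\cong pM_K(C(X_i))p$ is separable, and $A$ is a unital separable AH algebra.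

By induction on $l$, for $l\ge i$,
$$E_l=\pi_{l,i}^*E_i\oplus\bigoplus_{i\le j<l}(E_j)_{x_j}\otimes\xi_j, \qquad a\longmapsto \pi_{l,i}^*a\oplus\bigoplus_{i\le j<l}a_j(x_j)\otimes 1_{\xi_j}, \tag{6}$$
where $a\in A_i$, $a_j$ is its image in $A_j$, and the right-hand side is its image in $A_l$. For instance, $A_1=M_2(C(X_1))$, and $a\in A_1$ becomes $(a\circ\pi_{2,1})\oplus(a(x_1)\otimes1_{\xi_1})$ on $\mathbb C^2\oplus(\mathbb C^2\otimes\xi_1)$.

**Proposition 10.** $A$ is simple.

**Proof.** Let $I\ne0$ be a closed ideal of $A$. If all $I\cap A_i$ were $0$, the quotient map $A\to A/I$ would be injective, hence isometric, on each $A_i$, and so isometric on $A$, giving $I=0$. So there is $0\neq a\in I\cap A_i$ for some $i$. It is nonzero at every point of some nonempty open $V\subset X_i$. By Lemma 9 choose $l\ge i$ with $\pi_{l,i}(x_l)\in V$. By (6), the image $a_l$ of $a$ in $A_l$ has the block $a\circ\pi_{l,i}$, so $a_l(x_l)\ne0$. The image $a_{l+1}$ has the block $a_l(x_l)\otimes1_{\xi_l}$, so it is nonzero at every point of $X_{l+1}$.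

It follows that the ideal $K=I\cap A_{l+1}$ of $A_{l+1}=\Gamma(\operatorname{End}E_{l+1})$ contains $1$. Indeed, fix a point $x$. The matrix algebra $\operatorname{End}((E_{l+1})_x)$ is simple and $a_{l+1}(x)\ne0$, so there are finitely many endomorphisms of this fiber, which we extend to sections $b_k,c_k$, such that $f=\sum_kb_ka_{l+1}c_k\in K$ has $f(x)=1$. Then $f^*f\in K$ is positive, and $f^*f\ge\frac12$ on a neighborhood of $x$. Cover the compact space $X_{l+1}$ by finitely many such neighborhoods; the sum of the corresponding elements is in $K$ and is $\ge\frac12$ everywhere, hence invertible. So $1\in K\subset I$, and $I=A$. $\square$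

**Lemma 11.** Suppose that $w\in A_{i_0}$ is unitary and that, for every $i\ge i_0$, the image of $w$ in $A_i$ has distance $2$ from every product of $n$ exponentials of self-adjoint elements of $A_i$. Then $\|w-\prod_{l=1}^n\exp(ih_l)\|=2$ for all self-adjoint $h_1,\dots,h_n\in A$.

**Proof.** For self-adjoint $h,h'$ we have
$$e^{ih}-e^{ih'}=\int_0^1\frac{d}{ds}\big(e^{ish}e^{i(1-s)h'}\big)\,ds=\int_0^1e^{ish}\,i(h-h')\,e^{i(1-s)h'}\,ds,$$
so $\|e^{ih}-e^{ih'}\|\le\|h-h'\|$. Changing the factors one at a time, $\|\prod_le^{ih_l}-\prod_le^{ih'_l}\|\le\sum_l\|h_l-h_l'\|$. Given $\eta>0$, the density of $\bigcup_iA_i$ yields $i\ge i_0$ and elements of $A_i$ close to the $h_l$; replacing them by their self-adjoint parts, we get self-adjoint $h'_l\in A_i$ with $\sum_l\|h_l-h'_l\|<\eta$. Since $A_i\subset A$ is isometric, $\|w-\prod_le^{ih_l'}\|=2$, and so $\|w-\prod_le^{ih_l}\|>2-\eta$. Let $\eta\to0$. $\square$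

## 9. A simple algebra where exponentials are not dense: proof of Theorem A

Take $n=1$, $r=2$, $N=2$, so that $2N=4=nr^2$. In Section 8 take $X_1=Y_2$, the cone over $S^2\times S^2$, all $Y'_{i+1}$ one point, and $m_j=2^{j+1}$. Let $u=u_2\in A_1=M_2(C(Y_2))$.

**Step 1: $u$ lies in $U_0(A)$.** *This checks that $u$ is an admissible test unitary.* The path $u_2\circ\kappa_\tau$ joins $1$ to $u$ in the unitary group of $A_1$, and $A_1\subset A$ is unital.

**Step 2: Proposition 8 applies in $A_i$.** *This identifies the data $J,k_j,d_j$.* We have $X_i=Y_2\times\prod_{j<i}\mathbb{CP}^{m_j}$. Choosing orthonormal bases of the fibers $(E_j)_{x_j}\cong\mathbb C^{2^j}$, we read off from (6), applied to $A_1$ and $A_i$, that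
$$E_i\cong\mathbb C^2\oplus\bigoplus_{1\le j<i}\mathbb C^{k_j}\otimes\xi_j,\qquad k_j=2^j,$$
and that the image of $u$ in $A_i$ is $(u\circ\mathrm{pr})\oplus U'$ with $U'$ unitary. With $J=\{1,\dots,i-1\}$ we have $d_j=rnk_j=2\cdot 2^j=m_j$, as required. So the image of $u$ in $A_i$ has distance $2$ from every exponential in $A_i$, for every $i\ge1$.

**Step 3: the limit.** *This transfers the conclusion to $A$.* By Lemma 11, $\|u-\exp(ih)\|=2$ for every self-adjoint $h\in A$. So $u\in U_0(A)$ is not a norm limit of exponentials, and $\operatorname{cer}(A)>1+\varepsilon$. The algebra $A$ is unital, separable, AH, and simple by Proposition 10. $\blacksquare$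

By Section 1, this $u$ is a product of two exponentials in $A_1$, hence in $A$; still no single exponential comes closer to it than $2$.

## 10. A simple algebra with infinite exponential rank: proof of Theorem B

For Theorem B one algebra must serve all $n$. So we feed a new cone into each stage, large enough for the block size reached there, and take projective spaces large enough for all the numbers $n$ treated so far. They will be too large for any particular $n$, and we repair this by restricting to a closed subset.

Put $N_i=i4^i$, $m_i=i4^i$, $X_1=Y_{N_1}$, $Y'_{i+1}=Y_{N_{i+1}}$, and form $A$ as in Section 8. It is unital, separable, AH and simple. Then $X_n$ has a factor $Y_{N_n}$ for each $n$. Fix $n\ge1$ from now on.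

**Step 1: the test unitary $u_n$.** *This places a cone unitary in a corner of $A_n$.* By (6) applied to $A_1$ and $A_n$, we have $E_n=\mathbb C^2\oplus G_n$ over $X_n$, where $\mathbb C^2$ is the pullback of $E_1$ and $G_n=\bigoplus_{j<n}(E_j)_{x_j}\otimes\xi_j$ (so $G_1=0$). Let
$$u_n=(u_{N_n}\circ\mathrm{pr}_{Y_{N_n}})\oplus1_{G_n}\in A_n .$$
The path $(u_{N_n}\circ\kappa_\tau\circ\mathrm{pr}_{Y_{N_n}})\oplus1_{G_n}$ shows that $u_n\in U_0(A_n)$, and so $u_n\in U_0(A)$.

**Step 2: the numbers.** *This checks the inequalities that make room for Proposition 8.* Let $r=2^n=\operatorname{rank}E_n$. Then $2N_n=2n4^n\ge n4^n=nr^2$. For $j\ge n$ let $k_j=2^j$ and $d_j=rnk_j$. Then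
$$d_j=n\,2^n\,2^j\le j\,2^j\,2^j=j4^j=m_j .$$

**Step 3: a closed subset where the dimensions match.** *This brings the bundle $E_i$ into the form required by Proposition 8.* Let $i\ge n$. Let $S\subset X_i$ be the closed subset where

* the coordinate in $Y_{N_n}$ is free;
* for $n\le j<i$, the coordinate in $\mathbb{CP}^{m_j}$ is restricted to a linear subspace $\mathbb{CP}^{d_j}\subset\mathbb{CP}^{m_j}$;
* all other coordinates are fixed.

So $S\cong Y_{N_n}\times P$ with $P=\prod_{n\le j<i}\mathbb{CP}^{d_j}$. The bundle $G_n$ depends only on the coordinates in $\mathbb{CP}^{m_j}$ with $j<n$, and these are fixed on $S$. So $\pi_{i,n}^*E_n|_S$ is trivial with fiber $\mathbb C^2\oplus\mathbb C^{r-2}=\mathbb C^r$. The tautological bundle of $\mathbb{CP}^{m_j}$ restricts to that of $\mathbb{CP}^{d_j}$. By (6) applied to $A_n$ and $A_i$,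
$$E_i|_S\cong\mathbb C^r\oplus\bigoplus_{n\le j<i}\mathbb C^{k_j}\otimes\xi_j,$$
and the image of $u_n$ in $A_i$ restricts on $S$ to $\big((u_{N_n}\oplus1_{r-2})\circ\mathrm{pr}_{Y_{N_n}}\big)\oplus U'$ with $U'$ unitary.

**Step 4: distance $2$ in $A_i$ and in $A$.** *This applies the obstruction on $S$ and lifts it back.* By Proposition 8, with $J=\{n,\dots,i-1\}$ and $N=N_n$, the restriction of the image of $u_n$ to $S$ has distance $2$ from every product of $n$ exponentials in $\Gamma(\operatorname{End}E_i|_S)$. Restriction $A_i\to\Gamma(\operatorname{End}E_i|_S)$ is a unital $*$-homomorphism, so it is contractive and maps exponentials of self-adjoint elements to exponentials of self-adjoint elements. Hence the image of $u_n$ in $A_i$ has distance at least $2$, and so exactly $2$, from every product of $n$ exponentials in $A_i$. This holds for every $i\ge n$, and Lemma 11 gives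
$$\Big\|u_n-\prod_{l=1}^n\exp(ih_l)\Big\|=2\quad\text{for all self-adjoint }h_1,\dots,h_n\in A .$$
Since $u_n\in U_0(A)$, we have $\operatorname{cer}(A)\not\le n+\varepsilon$. As $n$ was arbitrary, $\operatorname{cer}(A)=\infty$. $\blacksquare$
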